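
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Surjectivity of the asymptotic Borel map\\ and the growth index of a weight sequence}


\begin{abstract}
Let $M$ be a log-convex sequence of positive numbers with growth index $\gamma(M)$, and let $S_\gamma$ be the unbounded sector of opening $\pi\gamma$, with vertex at $0$, on the Riemann surface of the logarithm. We prove that if the asymptotic Borel map from the ultraholomorphic class of Roumieu or Beurling type on $S_\gamma$ into the corresponding sequence space is surjective, then $\gamma<\gamma(M)$. This holds for every real $\gamma>0$, rational or not. The open mapping theorem provides functions with Taylor series $z^j$ and controlled norms, and the maximum principle in a half-disc, applied to these functions, gives the growth condition on $M$. The argument also covers bounded sectors and classes defined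 by uniform asymptotic expansions.
\end{abstract}

\section{The question and the results}

\subsection{Classes, sequences, and the Borel map}

Let $\Sigma$ be the Riemann surface of the logarithm. For $\gamma>0$ and $R\in(0,\infty]$ put
\[
S_\gamma=\Bigl\{z\in\Sigma:\ |\operatorname{Arg}z|<\frac{\pi\gamma}{2}\Bigr\},\qquad
S_{\gamma,R}=\{z\in S_\gamma:\ |z|<R\},
\]
so that $S_{\gamma,\infty}=S_\gamma$. Integer powers $z^k$ and derivatives of functions on $\Sigma$ are taken with respect to the projection of $\Sigma$ onto $\mathbb C\setminus\{0\}$, and $z\to0$ means $|z|\to0$. Positive numbers are identified with the points of $\Sigma$ of argument $0$.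

Throughout, $M=(M_p)_{p\in\mathbb N}$ is a sequence of positive numbers, $0\in\mathbb N$, $\mathbb Z_+=\{1,2,\dots\}$, and $m_p=M_p/M_{p-1}$ for $p\in\mathbb Z_+$. The following conditions on $M$ will occur.
\begin{itemize}
\item (lc) $M_p^2\le M_{p-1}M_{p+1}$ for all $p\in\mathbb Z_+$; that is, $(m_p)_{p\ge1}$ is nondecreasing.
\item (mg) There is $C>0$ with $M_{p+q}\le C^{p+q+1}M_pM_q$ for all $p,q\in\mathbb N$.
\item (snq) There is $C>0$ with $\sum_{q=p}^\infty\frac1{q\,m_q}\le\frac{C}{m_p}$ for all $p\in\mathbb Z_+$.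
\item $(\gamma_\beta)$, for $\beta>0$: there is $C>0$ with
$\displaystyle\sum_{q=p}^{\infty}\frac1{m_q^{1/\beta}}\le\frac{C\,p}{m_p^{1/\beta}}$ for all $p\in\mathbb Z_+$.
\end{itemize}
The \emph{growth index} of $M$ is
\[
\gamma(M)=\sup\{\beta>0:\ M\text{ satisfies }(\gamma_\beta)\},\qquad \sup\emptyset=0 .
\]

For $h>0$ let $\mathcal A^{M,h}(S_{\gamma,R})$ be the space of holomorphic functions $f$ on $S_{\gamma,R}$ with
\[
\|f\|_h=\sup_{p\in\mathbb N,\ z\in S_{\gamma,R}}\frac{|f^{(p)}(z)|}{h^p\,p!\,M_p}<\infty ,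
\]
and let $\Lambda^{M,h}$ be the Banach space of complex sequences $a=(a_p)_{p\in\mathbb N}$ with
\[
|a|_h=\sup_p\frac{|a_p|}{h^p\,p!\,M_p}<\infty .
\]
The Roumieu classes are the unions $\mathcal A^{\{M\}}=\bigcup_{h>0}\mathcal A^{M,h}$ and $\Lambda^{\{M\}}=\bigcup_{h>0}\Lambda^{M,h}$. The Beurling classes are the intersections $\mathcal A^{(M)}=\bigcap_{h>0}\mathcal A^{M,h}$ and $\Lambda^{(M)}=\bigcap_{h>0}\Lambda^{M,h}$. We write $[M]$ for either $\{M\}$ or $(M)$.

If $f\in\mathcal A^{[M]}(S_{\gamma,R})$, then every limit $f^{(p)}(0)=\lim_{z\to0}f^{(p)}(z)$ exists. Indeed, $f^{(p+1)}$ is bounded, and two points $z,z'$ of the sector are joined inside it by a circular arc and a radial segment of total length at most $(1+\pi\gamma)(|z|+|z'|)$. Moreover $|f^{(p)}(0)|\le\|f\|_h\,h^p\,p!\,M_p$ whenever $\|f\|_h<\infty$. The \emph{asymptotic Borel map} is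
\[
\mathcal B:\mathcal A^{[M]}(S_{\gamma,R})\to\Lambda^{[M]},\qquad f\mapsto\bigl(f^{(p)}(0)\bigr)_{p\in\mathbb N},
\]
and we write $\mathcal B_\gamma^{[M]}$ for it when $R=\infty$.

\subsection{Which openings should be allowed?}

On a narrow sector many holomorphic functions are available, and one expects to be able to prescribe derivatives at the vertex. On a wide sector a function in the class should be determined by its derivatives, and prescription should fail. The index $\gamma(M)$ is the natural candidate for the critical opening. Take, for instance, $M_p=p!^{\alpha}$ with $\alpha>0$, so that $m_p=p^\alpha$. It satisfies (lc); it satisfies (mg) because $(p+q)!\le2^{p+q}p!\,q!$; and it satisfies (snq) because $\sum_{q\ge p}q^{-1-\alpha}\le(1+\frac1\alpha)p^{-\alpha}$. If $\beta<\alpha$, then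
\[
\sum_{q\ge p}q^{-\alpha/\beta}\le p^{-\alpha/\beta}+\frac{p^{1-\alpha/\beta}}{\alpha/\beta-1},
\]
so $(\gamma_\beta)$ holds; if $\beta\ge\alpha$, the series diverges. Hence $\gamma(M)=\alpha$, and $(\gamma_\alpha)$ fails. In general, under (lc), $(\gamma_\beta)$ says that $m_q^{1/\beta}$ grows, in a uniform sense, faster than linearly in $q$; the precise form is \eqref{eq:almost} below.

The exponent $1/\gamma$ enters through the map $z=w^\gamma$, which carries the right half-plane onto $S_\gamma$: a radius $|z|=1/m_q$ becomes a radius $|w|=m_q^{-1/\gamma}$, and $(\gamma_\gamma)$ is a statement about the sum of these radii.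

Two known results support this guess. Assume (lc), (mg) and (snq).
\begin{itemize}
\item (Thilliez) If $0<\gamma<\gamma(M)$, then $\mathcal B_\gamma^{[M]}$ is surjective.
\item (Jim\'enez-Garrido, Sanz, Schindl) If $\gamma>0$ is \emph{rational} and $\mathcal B_\gamma^{[M]}$ is surjective, then $\gamma<\gamma(M)$.
\end{itemize}
The question, posed in \cite{source}, is whether the second statement holds for all real $\gamma>0$. It does, and (lc) is the only assumption on $M$ that is needed.

\begin{theorem}\label{thm:main}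
Let $M$ satisfy \textup{(lc)}, let $\gamma>0$, and suppose that $\mathcal B_\gamma^{[M]}:\mathcal A^{[M]}(S_\gamma)\to\Lambda^{[M]}$ is surjective. Then $M$ satisfies $(\gamma_\gamma)$, and $\gamma<\gamma(M)$.
\end{theorem}

The passage from $(\gamma_\gamma)$ to the strict inequality is a statement about sequences.

\begin{lemma}\label{lem:index}
Let $M$ satisfy \textup{(lc)} and let $\gamma>0$. Then $M$ satisfies $(\gamma_\gamma)$ if and only if $\gamma<\gamma(M)$. In this case $M$ satisfies \textup{(snq)}.
\end{lemma}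

\subsection{Uniform asymptotics and bounded sectors}

The proof uses only the size of Taylor remainders and, for the inequality in $(\gamma_\gamma)$ with index $p$, only points $z$ with $|z|$ at most a constant multiple of $1/m_p$. It therefore applies to a larger class and to bounded sectors. Let $\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ be the space of holomorphic $f$ on $S_{\gamma,R}$ for which there is a complex sequence $(a_p)$ with
\begin{equation}\label{eq:tilde}
\|f\|_h^\sim=\sup_{n\in\mathbb N,\ z\in S_{\gamma,R}}\frac{\bigl|f(z)-\sum_{k<n}a_kz^k/k!\bigr|}{h^nM_n|z|^n}<\infty .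
\end{equation}
The bound for $n=p+1$ gives
\[
\frac{a_p}{p!}=\lim_{z\to0}z^{-p}\Bigl(f(z)-\sum_{k<p}\frac{a_kz^k}{k!}\Bigr),
\]
and then the bound for $n=p$ gives
\begin{equation}\label{eq:coeff}
|a_p|\le\|f\|_h^\sim\,h^p\,p!\,M_p .
\end{equation}
So $(a_p)$ is unique and lies in $\Lambda^{M,h}$, and we set $\mathcal Bf=(a_p)$. The classes $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$ are formed as before. Taylor's formula along the radial segment from $0$ to $z$, to which all derivatives extend continuously, gives for $f\in\mathcal A^{M,h}(S_{\gamma,R})$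
\[
\Bigl|f(z)-\sum_{k<n}f^{(k)}(0)\frac{z^k}{k!}\Bigr|\le\frac{|z|^n}{n!}\sup|f^{(n)}|\le\|f\|_h\,h^nM_n|z|^n .
\]
Hence $\mathcal A^{[M]}(S_{\gamma,R})\subset\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$, with the same $\mathcal B$. If $\mathcal B$ is surjective on the smaller space, it is surjective on the larger one.

\begin{theorem}\label{thm:general}
Let $M$ satisfy \textup{(lc)}, let $\gamma>0$ and $R\in(0,\infty]$; if $R<\infty$, assume in addition that $m_p\to\infty$. If $\mathcal B:\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})\to\Lambda^{[M]}$ is surjective, then $M$ satisfies $(\gamma_\gamma)$, that is, $\gamma<\gamma(M)$. In particular, this holds if $\mathcal B:\mathcal A^{[M]}(S_{\gamma,R})\to\Lambda^{[M]}$ is surjective.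
\end{theorem}

Theorem~\ref{thm:main} is the last sentence of Theorem~\ref{thm:general} with $R=\infty$. Combined with Thilliez's theorem, the result gives a characterization.

\begin{theorem}\label{thm:equiv}
Let $M$ satisfy \textup{(lc)} and \textup{(mg)}, and let $\gamma>0$. The following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $\mathcal B_\gamma^{\{M\}}$ is surjective on $\mathcal A^{\{M\}}(S_\gamma)$;
\item[\textup{(ii)}] $\mathcal B_\gamma^{(M)}$ is surjective on $\mathcal A^{(M)}(S_\gamma)$;
\item[\textup{(iii)}] $M$ satisfies $(\gamma_\gamma)$;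
\item[\textup{(iv)}] $\gamma<\gamma(M)$.
\end{enumerate}
If in addition $m_p\to\infty$, these are also equivalent to surjectivity of $\mathcal B$ onto $\Lambda^{[M]}$ from $\mathcal A^{[M]}(S_{\gamma,R})$, or from $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$, for one (equivalently, every) $R\in(0,\infty]$ and either choice of $[M]$.
\end{theorem}

Thus, under (lc) and (mg), the set of $\gamma$ for which $\mathcal B_\gamma^{[M]}$ is surjective is exactly the open interval $(0,\gamma(M))$, which is empty if $\gamma(M)=0$.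

\section{The idea in the case $M_p=p!$, $\gamma=1$}\label{sec:toy}

Here $m_p=p$ and $\gamma(M)=1$, so $\gamma=1$ is the critical opening, and $S_1$ is the half-plane $\operatorname{Re}z>0$. We show that no $f\in\mathcal A^{\{M\}}(S_1)$ has Taylor series $z^2$ at $0$.

Suppose $f$ is such a function, and let $\|f\|_h=Q<\infty$. The Taylor remainder estimate gives
\[
|f(z)|\le Q,\qquad |f(z)|\le2Qh^2|z|^2,\qquad |f(z)-z^2|\le Q\,h^n\,n!\,|z|^n\quad(n\ge3).
\]
Put $F=1-f/z^2$. This function behaves in two opposite ways.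
\begin{itemize}
\item \emph{It is near $1$ far out.} By the first bound, $F(z)\to1$ as $|z|\to\infty$. Fix $x_0>0$ with $|F(x_0)|\ge\frac12$.
\item \emph{It is tiny near $0$.} By the second bound, $|F|\le1+2Qh^2$. By the third,
$|F(z)|\le2Qh^2\prod_{q=3}^n(hq|z|)$ for $n\ge3$.
\end{itemize}
The maximum principle limits how far these can coexist. Let $c=\log(1+2Qh^2)$ and $u=\log|F|$. Fix $N\ge3$. For given $z$, use the product with the largest $n\in\{3,\dots,N\}$ such that $hn|z|\le1$, or just $u\le c$ if there is none. This gives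
\[
u(z)\le c-\sum_{q=3}^N\log^+\frac{1}{hq|z|}\qquad(\operatorname{Re}z>0).
\]
For $\varepsilon>0$ let $\varphi(y)=\sum_{q=3}^N\log^+\frac1{hq\max(|y|,\varepsilon)}$. It is continuous, even, and supported in $|y|\le r:=1/(3h)$, and $u(z)\le c-\varphi(|z|)$. Let
\[
P\varphi(z)=\frac1\pi\int_{\mathbb R}\frac{\operatorname{Re}z}{|z-iy|^2}\,\varphi(y)\,dy
\]
be its Poisson integral: a harmonic function on the half-plane, continuous up to the imaginary axis, with boundary value $\varphi(y)$ at $iy$. It tends to $0$ at infinity, because $|z-iy|\ge|z|-r$ on the support of $\varphi$. The subharmonic function $u+P\varphi-c$ has upper limit at most $0$ at each point of the imaginary axis, and limit $-c<0$ at infinity. By the maximum principle it is at most $0$. At $x_0$ this says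
\[
\frac{x_0}{\pi(x_0^2+r^2)}\int_{\mathbb R}\varphi(y)\,dy\le P\varphi(x_0)\le c+\log2 .
\]
Since $\int_{\mathbb R}\log^+(s/|y|)\,dy=2\int_0^s\log(s/y)\,dy=2s$ for $s>0$, letting $\varepsilon\to0$ gives
\[
\frac{x_0}{\pi(x_0^2+r^2)}\cdot\frac2h\sum_{q=3}^N\frac1q\le c+\log2\qquad\text{for every }N .
\]
This is absurd as $N\to\infty$.

The contradiction came from the divergence of $\sum1/m_q$. In general the failure of $(\gamma_\gamma)$ is more subtle: for $m_q=q\log^2(q+1)$ and $\gamma=1$ the series converges, but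
\[
\sum_{q\ge p}\frac1{m_q}\ge\int_{p+1}^\infty\frac{dx}{x\log^2x}=\frac1{\log(p+1)},\qquad\text{whereas}\qquad\frac{p}{m_p}=\frac1{\log^2(p+1)},
\]
so $(\gamma_1)$ fails. To detect this we need the inequality above for functions with Taylor series $z^j$ for all even $j$, with control of both $c$ and $x_0$. The target tells us what to aim for. If $j=2p$, then the inequality in $(\gamma_\gamma)$ with index $p$ follows provided $c=O(p)$ and $x_0$, measured in the coordinate $w=z^{1/\gamma}$, is comparable to $m_p^{-1/\gamma}$. Section~\ref{sec:interp} obtains functions with controlled norms, Section~\ref{sec:scales} extracts these two facts, and Section~\ref{sec:disc} runs the maximum principle. There we use a half-disc instead of a half-plane, so that bounded sectors are included. The map $z=w^\gamma$ will be applied only to the subharmonic function $\log|F|$, never to the class itself; this is why the arithmetic nature of $\gamma$ plays no role.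

\section{Interpolating functions with controlled norms}\label{sec:interp}

For $j\ge1$ let $e_j=(j!\,\delta_{jk})_{k\in\mathbb N}$, the derivative sequence of $z^j$. Then $e_j\in\Lambda^{(M)}$, and $|e_j|_{h}=h^{-j}/M_j$ for all $h>0$. The next lemma says that surjectivity provides preimages of $e_j$ whose norms exceed $1/M_j$ at most by a geometric factor. It requires no condition on $M$.

\begin{lemma}\label{lem:interp}
Let $\gamma>0$ and $R\in(0,\infty]$, and suppose $\mathcal B:\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})\to\Lambda^{[M]}$ is surjective. Then there are $h>0$ and $A,B\ge1$ such that for every $j\ge1$ there is $f_j\in\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ with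
\begin{equation}\label{eq:interp}
\mathcal Bf_j=e_j,\qquad \|f_j\|_h^\sim\le\frac{A\,B^j}{M_j}.
\end{equation}
\end{lemma}

\begin{proof}
We first check that $\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ is a Banach space. Let $(g_i)$ be a Cauchy sequence. By \eqref{eq:tilde} with $n=0$ it converges uniformly to a holomorphic function $g$. By \eqref{eq:coeff} each coefficient of $\mathcal Bg_i$ converges. Given $\eta>0$, for large $i,l$ the numerator in \eqref{eq:tilde} for $g_i-g_l$ is at most $\eta h^nM_n|z|^n$ for all $n$ and $z$. Letting $l\to\infty$ with $n,z$ fixed shows $g\in\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ and $\|g_i-g\|_h^\sim\le\eta$. By \eqref{eq:coeff}, $\mathcal B$ is continuous from $\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ to $\Lambda^{M,h}$. The norms $\|\cdot\|_h^\sim$ and $|\cdot|_h$ are nonincreasing in $h$. Hence the Beurling classes are Fr\'echet spaces with norms indexed by $h=1/n$, and $\mathcal B$ is continuous between them.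

Recall the open mapping theorem in the following form: a continuous linear map between Fr\'echet spaces whose range is non-meager is onto and open.

\emph{Roumieu case.} For $n\in\mathbb Z_+$ let
\[
E_n=\{(f,a)\in\widetilde{\mathcal A}^{M,n}(S_{\gamma,R})\times\Lambda^{M,1}:\ \mathcal Bf=a\}.
\]
The $k$-th coefficient is a continuous functional on both factors, so $E_n$ is closed, hence a Banach space. Let $\pi_n:E_n\to\Lambda^{M,1}$ be the projection. Every $a\in\Lambda^{M,1}$ lies in $\Lambda^{\{M\}}$, hence equals $\mathcal Bf$ with $f$ in some $\widetilde{\mathcal A}^{M,h'}(S_{\gamma,R})\subset\widetilde{\mathcal A}^{M,n}(S_{\gamma,R})$, $n\ge h'$. Thus $\bigcup_n\pi_n(E_n)=\Lambda^{M,1}$. By Baire's theorem some $\pi_n(E_n)$ is non-meager, and so $\pi_n$ is onto and open. Consequently there is $A\ge1$ such that each $a\in\Lambda^{M,1}$ is $\mathcal Bf$ for some $f$ with $\|f\|_n^\sim\le A|a|_1$. Taking $a=e_j$ gives \eqref{eq:interp} with $h=n$ and $B=1$.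

\emph{Beurling case.} Here $\mathcal B$ is a continuous surjection of Fr\'echet spaces, hence open. So there are $h'\in(0,1]$ and $\varepsilon>0$ such that every $a\in\Lambda^{(M)}$ with $|a|_{h'}<\varepsilon$ is $\mathcal Bf$ for some $f\in\widetilde{\mathcal A}^{(M)}(S_{\gamma,R})$ with $\|f\|_1^\sim<1$. Applying this to $a=\frac{\varepsilon}{2|e_j|_{h'}}e_j$ and rescaling, we obtain $f_j$ with $\mathcal Bf_j=e_j$ and
\[
\|f_j\|_1^\sim\le\frac2\varepsilon\,|e_j|_{h'}=\frac2\varepsilon\cdot\frac{(1/h')^{j}}{M_j}.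
\]
This is \eqref{eq:interp} with $h=1$, $A=\max(1,2/\varepsilon)$ and $B=1/h'$.
\end{proof}

\section{The two scales}\label{sec:scales}

In this section and the next, $\gamma>0$ and $R\in(0,\infty]$ are fixed and $\mathcal B:\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})\to\Lambda^{[M]}$ is assumed to be surjective. Fix $h,A,B$ and $f_j$ as in Lemma~\ref{lem:interp}, and put
\[
b=\max(1,Bh),\qquad K=2Ab^2 .
\]
These numbers do not depend on $j$. For $p\ge1$ define on $S_{\gamma,R}$
\[
G=\frac{f_{2p}}{z^{2p}},\qquad F=1-G .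
\]

\begin{proposition}\label{prop:scales}
Let $M$ satisfy \textup{(lc)} and let $p\ge1$. Then for $z\in S_{\gamma,R}$:
\begin{align}
|F(z)|&\le2Ab^{2p};\label{eq:F1}\\
|F(z)|&\le Ab^{2p}\prod_{q=2p+1}^{n}hm_q|z|\qquad(n>2p).\label{eq:F2}
\end{align}
If the positive number $z_0=K/(hm_p)$ is less than $R$, then
\begin{equation}\label{eq:F3}
|F(z_0)|\ge\tfrac12 .
\end{equation}
\end{proposition}

\begin{proof}
Let $j=2p$. Since $\mathcal Bf_j=e_j$, the sum in \eqref{eq:tilde} for $f_j$ is $0$ if $n\le j$ and $z^j$ if $n>j$. Dividing the remainder estimate by $|z|^j$ we get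
\begin{equation}\label{eq:rem}
\left.\begin{array}{ll}|G(z)|&(n\le j)\\[2pt]|F(z)|&(n>j)\end{array}\right\}\ \le\ AB^jh^n\,\frac{M_n}{M_j}\,|z|^{n-j}.
\end{equation}
For $n=j$ this is $|G|\le A(Bh)^j\le Ab^j$, so $|F|\le1+Ab^j\le2Ab^j$, which is \eqref{eq:F1}. For $n>j$ write $h^n|z|^{n-j}M_n/M_j=h^j\prod_{q=j+1}^nhm_q|z|$; this gives \eqref{eq:F2}. Finally take $n=p$. By (lc), $M_{2p}/M_p=m_{p+1}\cdots m_{2p}\ge m_p^p$, hence
\[
|G(z)|\le AB^{2p}h^pm_p^{-p}|z|^{-p}=\frac{A(Bh)^{2p}}{(hm_p|z|)^p}\le\frac{Ab^{2p}}{(hm_p|z|)^p}.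
\]
At $z_0$ we have $hm_pz_0=K=2Ab^2$, so $|G(z_0)|\le A^{1-p}2^{-p}\le\frac12$, which gives \eqref{eq:F3}.
\end{proof}

The choice $n=p=j/2$ is what makes \eqref{eq:F3} work. With $n=j$ the bound for $G$ contains the factor $b^j$ and nothing to beat it. With $n=j/2$ there are $j/2$ factors $hm_p|z|$ in the denominator, and a fixed enlargement $K$ of the radius $1/(hm_p)$ compensates $b^{j}$. The price is that the product in \eqref{eq:F2} contains only the indices $q>2p$; the terms of $(\gamma_\gamma)$ with $p\le q\le2p$ will be added by hand.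

\section{The maximum principle in a half-disc}\label{sec:disc}

We now repeat the argument of Section~\ref{sec:toy} for $F$, in the coordinate $w=z^{1/\gamma}$. By \eqref{eq:F2}, $\log|F|$ lies far below its upper bound near the vertex; by \eqref{eq:F3} it is at least $-\log2$ at $z_0$. Comparison with a Poisson integral turns this into a bound for a sum of radii.

\begin{proposition}\label{prop:sum}
Let $M$ satisfy \textup{(lc)}, let $h,A,b,K$ be as in Section~\ref{sec:scales}, and let $p\ge1$. If $6^\gamma K/(hm_p)\le R$, then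
\begin{equation}\label{eq:sum}
\sum_{q=p}^\infty\frac1{m_q^{1/\gamma}}\le\Bigl(2+\frac{4\pi}{\gamma}C_1K^{1/\gamma}\Bigr)\frac{p}{m_p^{1/\gamma}},\qquad C_1=\log(4A)+\log b .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Passing to the half-plane.} The map $w=z^{1/\gamma}$ is conformal from $S_\gamma$ onto $H=\{\operatorname{Re}w>0\}$. With $z_0=K/(hm_p)$ as before, put
\[
y_q=(hm_q)^{-1/\gamma},\qquad x_0=z_0^{1/\gamma}=K^{1/\gamma}y_p,\qquad \rho=6x_0,\qquad \Omega=\{w\in H:\ |w|<\rho\}.
\]
By (lc) the sequence $(y_q)$ is nonincreasing. Since $K\ge2$, we have $y_q\le y_p\le x_0$ for $q\ge p$. By assumption $\rho^\gamma=6^\gamma z_0\le R$, so $z=w^\gamma$ maps $\Omega$ into $S_{\gamma,R}$, and $z_0<R$. The function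
\[
u(w)=\log|F(w^\gamma)|\qquad(w\in\Omega)
\]
is subharmonic, because $F\not\equiv0$ by \eqref{eq:F3}. Let
\[
c=\log(2A)+2p\log b .
\]
Since $hm_q|w|^\gamma=(|w|/y_q)^\gamma$, the estimates \eqref{eq:F1} and \eqref{eq:F2} give $u\le c$ and
\[
u(w)\le c-\gamma\sum_{q=2p+1}^n\log\frac{y_q}{|w|}\qquad(n>2p).
\]
Fix $N>2p$. Given $w$, take the largest $n$ with $2p<n\le N$ and $y_n\ge|w|$. Because $(y_q)$ is nonincreasing, the terms with $q\le n$ are nonnegative, and $\log^+(y_q/|w|)=0$ for $n<q\le N$. If there is no such $n$, all these positive parts vanish, and $u\le c$ suffices. In either case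
\[
u(w)\le c-\gamma\sum_{q=2p+1}^N\log^+\frac{y_q}{|w|}\qquad(w\in\Omega).
\]

\emph{The comparison function.} The right-hand side is singular at $0$, so we truncate it. For $\varepsilon>0$ let
\[
\varphi(y)=\gamma\sum_{q=2p+1}^N\log^+\frac{y_q}{\max(|y|,\varepsilon)}\quad(y\in\mathbb R),\qquad I=\int_{\mathbb R}\varphi(y)\,dy .
\]
This function is continuous, even, nonnegative, and supported in $[-x_0,x_0]$, and
\begin{equation}\label{eq:ubound}
u(w)\le c-\varphi(|w|)\le c\qquad(w\in\Omega).
\end{equation}
Let $P\varphi(w)=\frac1\pi\int_{\mathbb R}\frac{\operatorname{Re}w}{|w-iy|^2}\varphi(y)\,dy$ be the Poisson integral of $\varphi$. It is harmonic on $H$ and extends continuously to $\overline H$ with the value $\varphi(y)$ at $iy$. If $|w|=\rho$ and $|y|\le x_0$, then $\operatorname{Re}w\le6x_0$ and $|w-iy|\ge5x_0$. Therefore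
\begin{equation}\label{eq:arc}
P\varphi(w)\le\frac{6\,I}{25\,\pi x_0}\qquad(w\in\overline H,\ |w|=\rho).
\end{equation}
On the other hand, $x_0^2+y^2\le2x_0^2$ for $|y|\le x_0$, so
\begin{equation}\label{eq:center}
P\varphi(x_0)=\frac{x_0}\pi\int_{\mathbb R}\frac{\varphi(y)}{x_0^2+y^2}\,dy\ge\frac{I}{2\pi x_0}.
\end{equation}
The arc is far enough away that the bound \eqref{eq:arc} is smaller than \eqref{eq:center} by a fixed factor; this is the reason for taking $\rho=6x_0$.

\emph{The maximum principle.} Consider on the bounded domain $\Omega$ the subharmonic function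
\[
v=u+P\varphi-c-\frac{6\,I}{25\,\pi x_0}.
\]
At a point $iy$ with $|y|\le\rho$, \eqref{eq:ubound} gives $\limsup_{w\to iy}u(w)\le c-\varphi(y)$, while $P\varphi(w)\to\varphi(y)$; so $\limsup v\le0$ there. At points of the arc $|w|=\rho$, $u\le c$ and \eqref{eq:arc} give the same. Hence $v\le0$ in $\Omega$. Evaluate at $x_0$, where $u(x_0)\ge-\log2$ by \eqref{eq:F3}, and use \eqref{eq:center}:
\[
\frac{I}{4\pi x_0}\le\Bigl(\frac12-\frac6{25}\Bigr)\frac{I}{\pi x_0}\le c+\log2 .
\]

\emph{Conclusion.} Let $\varepsilon\to0$ and then $N\to\infty$. By monotone convergence and $\int_{\mathbb R}\log^+(y_q/|y|)\,dy=2y_q$,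
\[
\frac{\gamma}{2\pi}\sum_{q>2p}\frac{y_q}{x_0}\le c+\log2=\log(4A)+2p\log b\le2p\,C_1 .
\]
Since $y_q/x_0=K^{-1/\gamma}(m_p/m_q)^{1/\gamma}$, this is
\[
\sum_{q>2p}\frac1{m_q^{1/\gamma}}\le\frac{4\pi}{\gamma}\,C_1K^{1/\gamma}\,\frac p{m_p^{1/\gamma}} .
\]
The remaining $p+1\le2p$ terms, with $p\le q\le2p$, are each at most $m_p^{-1/\gamma}$ by (lc). Adding them gives \eqref{eq:sum}.
\end{proof}

The two quantities on the right of $(\gamma_\gamma)$ thus have separate sources: the scale $m_p^{-1/\gamma}$ is the point $x_0$ where $F$ is not small, and the factor $p$ is the cost $c=O(p)$ of the geometric factors $(Bh)^{j}$.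

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:main}, given Lemma~\ref{lem:index}]
Let $\mathcal B$ be surjective on $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$. Lemma~\ref{lem:interp} provides the constants, and they do not depend on $p$. If $R=\infty$, Proposition~\ref{prop:sum} applies to every $p\ge1$, and \eqref{eq:sum} is $(\gamma_\gamma)$. If $R<\infty$, then $m_p\to\infty$ implies that there is $p_0$ with $6^\gamma K/(hm_p)\le R$ for all $p\ge p_0$, so \eqref{eq:sum} holds for $p\ge p_0$. In particular the series converges, and enlarging the constant takes care of the finitely many $p<p_0$. In both cases $(\gamma_\gamma)$ holds, and Lemma~\ref{lem:index} gives $\gamma<\gamma(M)$. The statements for $\mathcal A^{[M]}(S_{\gamma,R})$, and hence Theorem~\ref{thm:main}, follow from the inclusion $\mathcal A^{[M]}(S_{\gamma,R})\subset\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$.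
\end{proof}

\section{The growth condition is open in $\gamma$}

We prove Lemma~\ref{lem:index}. The point is that $(\gamma_\gamma)$ improves itself. It bounds the tail of $\sum m_q^{-1/\gamma}$ starting at $p$ by a constant times $p$ times its first term, and such a bound forces power decay of the tails, which leaves room to raise $\gamma$.

\begin{proof}[Proof of Lemma~\ref{lem:index}]
Suppose $\gamma<\gamma(M)$. Then $(\gamma_\beta)$ holds for some $\beta>\gamma$. For $q\ge p$ we have $m_p/m_q\le1$ by (lc), so $(m_p/m_q)^{1/\gamma}\le(m_p/m_q)^{1/\beta}$. Summing over $q\ge p$ gives $(\gamma_\gamma)$.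

Conversely, let $(\gamma_\gamma)$ hold with a constant $C$, which we may take greater than $1$. Put $c=1/C$, and let
\[
a_q=m_q^{1/\gamma}\ \text{(nondecreasing)},\qquad T_p=\sum_{q\ge p}\frac1{a_q}\le\frac{Cp}{a_p}.
\]

\emph{Decay of the tails.} Since $1/a_p\ge cT_p/p$,
\[
T_{p+1}=T_p-\frac1{a_p}\le T_p\Bigl(1-\frac cp\Bigr)\le T_p\,e^{-c/p}.
\]
Iterating, and using $\sum_{k=p}^{q-1}\frac1k\ge\log\frac qp$, we get $T_q\le T_p(p/q)^c$ for $q\ge p$.

\emph{From tails to terms.} We also have $T_q\ge\sum_{k=q}^{2q-1}\frac1{a_k}\ge\frac q{a_{2q}}$. Hence for $q\ge p$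
\[
\frac q{a_{2q}}\le\Bigl(\frac pq\Bigr)^c\frac{Cp}{a_p},\qquad\text{that is,}\qquad \frac{a_p}{a_{2q}}\le C\Bigl(\frac pq\Bigr)^{1+c}.
\]
If $k\ge2p$, take $q=\lfloor k/2\rfloor$. Then $q\ge p$, $q\ge k/3$, and $a_{2q}\le a_k$, so $a_p/a_k\le C(3p/k)^{1+c}$. If $p\le k<2p$, then $a_p/a_k\le1\le(2p/k)^{1+c}$. So with $C'=3^{1+c}C$,
\begin{equation}\label{eq:almost}
\Bigl(\frac{m_p}{m_k}\Bigr)^{1/\gamma}=\frac{a_p}{a_k}\le C'\Bigl(\frac pk\Bigr)^{1+c}\qquad(k\ge p\ge1).
\end{equation}

\emph{Raising the index.} Choose $\delta\in(0,1)$ with $s=(1+c)(1-\delta)>1$, and let $\beta=\gamma/(1-\delta)>\gamma$. Since $C'\ge1$,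
\[
\sum_{k\ge p}\Bigl(\frac{m_p}{m_k}\Bigr)^{1/\beta}=\sum_{k\ge p}\Bigl(\frac{a_p}{a_k}\Bigr)^{1-\delta}\le C'\sum_{k\ge p}\Bigl(\frac pk\Bigr)^s\le C'\Bigl(1+\frac p{s-1}\Bigr)\le C'\,\frac{s}{s-1}\,p .
\]
This is $(\gamma_\beta)$, and so $\gamma(M)\ge\beta>\gamma$.

\emph{The condition} (snq). Let $\sigma=\gamma(1+c)>0$. By \eqref{eq:almost}, $m_p/m_k\le C'^{\,\gamma}(p/k)^\sigma$, whence
\[
\sum_{k\ge p}\frac1{k\,m_k}\le\frac{C'^{\,\gamma}}{m_p}\sum_{k\ge p}\frac{p^\sigma}{k^{1+\sigma}}\le\frac{C'^{\,\gamma}}{m_p}\Bigl(1+\frac1\sigma\Bigr).\qedhere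
\]
\end{proof}

\section{The characterization, and bounded sectors}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The implications (i)$\Rightarrow$(iii) and (ii)$\Rightarrow$(iii) are Theorem~\ref{thm:main}, and (iii)$\Leftrightarrow$(iv) is Lemma~\ref{lem:index}. Assume (iv). Lemma~\ref{lem:index} gives (snq), so all hypotheses of Thilliez's theorem are satisfied, and it yields (i) and (ii). This is the only place where (mg) and (snq) are used.

Now let $m_p\to\infty$. If one of (i)--(iv) holds, then (i) and (ii) both hold. By restriction from $S_\gamma$ to $S_{\gamma,R}$, $\mathcal B$ is surjective from $\mathcal A^{[M]}(S_{\gamma,R})$, and hence from $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$, for every $R\in(0,\infty]$ and both choices of $[M]$. Conversely, surjectivity from any one of these spaces implies (iii) by Theorem~\ref{thm:general}.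
\end{proof}

\begin{remark}
In Theorem~\ref{thm:general} the hypothesis $m_p\to\infty$ cannot be dropped when $R<\infty$. Take $M_p=1$ for all $p$, so that (lc) and (mg) hold, and consider the Beurling case. Then $\Lambda^{(M)}$ consists of the sequences $(p!\,c_p)$ for which $g(z)=\sum_kc_kz^k$ is entire. Given such a $g$ and $h\in(0,\frac1{2R})$, choose $A_h$ with $|c_k|\le A_hh^k$ for all $k$. For $z\in S_{\gamma,R}$ and $p\in\mathbb N$,
\[
\Bigl|\sum_{k\ge p}c_kz^k\Bigr|\le A_h(h|z|)^p\sum_{l\ge0}(hR)^l\le2A_h\,h^p|z|^p .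
\]
So $\|g\|_h^\sim<\infty$ for small $h$, and hence for all $h$, since this norm is nonincreasing in $h$. Therefore $\mathcal B$ is surjective on $\widetilde{\mathcal A}^{(M)}(S_{\gamma,R})$ for every $\gamma>0$, although $(\gamma_\gamma)$ fails because $\sum_q m_q^{-1/\gamma}$ diverges. What breaks down in the proof is that the points $z_0=K/(hm_p)$ no longer approach the vertex as $p$ grows, so the hypothesis $6^\gamma K/(hm_p)\le R$ of Proposition~\ref{prop:sum} is not available. On the unbounded sectors $S_\gamma$ that hypothesis is empty, and no assumption on the limit of $m_p$ is needed.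
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{The Asymptotic Borel Map In Ultraholomorphic Classes}, \texttt{http://cage.ugent.be/\~{}adbrouwe/assets/docs/Borel.pdf}.
\end{thebibliography}

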